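# A zero-free determinant, and wavenumber bounds for acoustic boundary operators off small sets

## 1. The determinant $\det\big(1-\tfrac{i}{\lambda}T^*(H-z)^{-1}T\big)$

Let $H$ be a self-adjoint operator, possibly with continuous spectrum, and let $T$ be a Hilbert–Schmidt operator into the Hilbert space of $H$. For $\Im z>0$ and $\lambda>0$ put
$$F(z)=T^*(H-z)^{-1}T,\qquad X(z)=-\frac{i}{\lambda}F(z),\qquad \ell(z)=\log|\det(1+X(z))| .$$
Everything in this lecture turns on $\ell$. We shall see that $\det(1+X(z))$ never vanishes for $\Im z>0$ and that $\ell$ is a *nonnegative* harmonic function, which is at least $\frac12\log 2$ wherever $F$ is larger than $\lambda$. A nonnegative harmonic function of small total mass is large only on a small set. So the determinant measures the set of energies $x$ at which $F(x+iy)$ is large, and it does so whatever the nature of the spectrum of $H$.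

It is for acoustic scattering: $H$ will be the Dirichlet Laplacian outside an obstacle, $T$ a spectral projection cut off to a ball, and the conclusion will be that three boundary operators depending on a wavenumber $k$ have norms essentially at most $k^d$, once a set of $k$ of small measure is removed. Section 2 makes this precise. First the determinant.

**Recollection.** $S_1$ and $S_2$ are the trace class and Hilbert–Schmidt operators, with norms $\sum_j s_j$ and $(\sum_j s_j^2)^{1/2}$, where $s_j$ are the singular values. For $X\in S_1$ with eigenvalues $\mu_j$, $\det(1+X)=\prod_j(1+\mu_j)$. We use these textbook facts: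

- $|\det(1+X)|\le e^{\|X\|_{S_1}}$, the determinant is multiplicative, and $\det(1+X^*)=\overline{\det(1+X)}$;
- if $z\mapsto X(z)\in S_1$ is analytic, so is $z\mapsto\det(1+X(z))$;
- if $0\le B\le A$ are trace class, then $\det(1+B)\le\det(1+A)$ (by min–max the ordered eigenvalues satisfy $\mu_j(B)\le\mu_j(A)$).

For example, if $X=\mathrm{diag}(a,b)$ with $a,b\ge 0$, then $\det(1+X)=1+a+b+ab$, which lies between $1+a+b$ and $e^{a+b}$.

**Lemma 1 (weak-type bound).** Let $m=\|T\|_{S_2}^2$. For all $y,\lambda>0$,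
$$|\{x\in\mathbb R:\ \|F(x+iy)\|_{S_2}>\lambda\}|\le\frac{2\pi}{\log 2}\,\frac m\lambda .$$

*Proof.* **Step 1: $X$ is analytic with nonnegative real part.** The map $A\mapsto T^*AT$ is bounded from bounded operators to $S_1$, with $\|T^*AT\|_{S_1}\le m\|A\|$. So $F$ is $S_1$-valued analytic in $\Im z>0$ and $\|F(z)\|_{S_1}\le m/\Im z$. By the resolvent identity,
$$F(z)-F(z)^*=2i\,\Im z\;T^*(H-\bar z)^{-1}(H-z)^{-1}T,$$
and therefore
$$X+X^*=-\frac i\lambda(F-F^*)=\frac{2\Im z}{\lambda}\,T^*(H-\bar z)^{-1}(H-z)^{-1}T\ \ge\ 0 .$$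
This is the reason for the factor $-i$.

**Step 2: a lower bound for the determinant.** By multiplicativity, monotonicity and Step 1,
$$|\det(1+X)|^2=\det\big((1+X^*)(1+X)\big)=\det(1+X+X^*+X^*X)\ge\det(1+X^*X)=\prod_j(1+s_j^2)\ge1+\|X\|_{S_2}^2 .$$
So $\det(1+X(z))$ is analytic without zeros in $\Im z>0$. Hence $\ell$ is harmonic there, and
$$\ell(z)\ge\tfrac12\log\big(1+\|F(z)\|_{S_2}^2/\lambda^2\big)\ge0. \tag{1}$$

**Step 3: the total mass of $\ell$.** A nonnegative harmonic function in the half-plane has the Herglotz representation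
$$\ell(x+iy)=c_1y+\frac1\pi\int_{\mathbb R}\frac{y\,d\nu(t)}{(x-t)^2+y^2},\qquad c_1\ge0,\ \nu\ge0 .$$
Also $\ell(iy)\le\|X(iy)\|_{S_1}\le m/(\lambda y)$. Multiply by $y$:
$$c_1y^2+\frac1\pi\int\frac{y^2}{t^2+y^2}\,d\nu(t)\le\frac m\lambda\qquad\text{for all }y>0 .$$
Let $y\to\infty$. Then $c_1=0$, and monotone convergence gives $\nu(\mathbb R)\le\pi m/\lambda$. Since $\int_{\mathbb R}\frac{y\,dx}{(x-t)^2+y^2}=\pi$, Tonelli gives $\int_{\mathbb R}\ell(x+iy)\,dx=\nu(\mathbb R)\le\pi m/\lambda$ for every $y>0$.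

**Step 4: Chebyshev.** Where $\|F(x+iy)\|_{S_2}>\lambda$, (1) gives $\ell>\frac12\log2$. So the set has measure at most $\frac{2}{\log2}\cdot\frac{\pi m}\lambda$. $\square$

**Rank one by hand.** Let $H=\mathrm{diag}(\mu_1,\dots,\mu_n)$ with $\mu_1<\dots<\mu_n$, and $T1=(\sqrt{w_1},\dots,\sqrt{w_n})$ with $w_j>0$. On the real axis $F(x)=\sum_j w_j/(\mu_j-x)$, and $m=\sum_jw_j$. Since $F'>0$ off the poles, $F$ increases from $0$ to $+\infty$ on $(-\infty,\mu_1)$, from $-\infty$ to $+\infty$ between consecutive poles, and from $-\infty$ to $0$ on $(\mu_n,\infty)$. So $F=\lambda$ has exactly one root $x_j$ in each of $(-\infty,\mu_1),(\mu_1,\mu_2),\dots,(\mu_{n-1},\mu_n)$, and $\{F>\lambda\}=\bigcup_j(x_j,\mu_j)$. Clearing denominators, the $x_j$ are the roots of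
$$\lambda\prod_j(\mu_j-x)-\sum_jw_j\prod_{i\ne j}(\mu_i-x)=(-1)^n\Big[\lambda x^n-\Big(\lambda\sum_j\mu_j-\sum_jw_j\Big)x^{n-1}+\dots\Big],$$
so $\sum_jx_j=\sum_j\mu_j-m/\lambda$ and $|\{F>\lambda\}|=m/\lambda$. By the symmetry $x\mapsto-x$, also $|\{F<-\lambda\}|=m/\lambda$. So $|\{|F|>\lambda\}|=2m/\lambda$ *exactly*, independent of the number and position of the poles. Only the total mass $m$ enters, and this is what Lemma 1 keeps in the operator case.

**Why one does not simply use scalars.** Two reductions suggest themselves, and both break.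

First, take the trace. For the imaginary part $\Im F=(F-F^*)/2i\ge0$ the trace does dominate the norm. But it does not dominate the real part: with $H=\mathrm{diag}(s,-s)$ and $T=I$, one has $F(0)=\mathrm{diag}(1/s,-1/s)$, of norm $1/s$ and trace $0$.

Second, go entry by entry. Suppose $T^*T$ acts on $\mathbb C^M$, and write $m_i=\|Te_i\|^2$. If $\|F\|>\lambda$, some entry has $|F_{ij}|>\lambda/M$. By polarization, one of the four functions $\langle F(e_j+i^qe_i),e_j+i^qe_i\rangle$, $q=0,\dots,3$, exceeds $\lambda/M$ in modulus; each is scalar with mass at most $2(m_i+m_j)$. The scalar bound and summation over $i,j,q$ give $C M^2m/\lambda$: a factor $M^2$ is lost, and in our application the relevant dimension is itself a power of the wavenumber. The determinant treats all directions at once and loses nothing.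

## 2. Three boundary operators and a bound off a small set of wavenumbers

Let $d\ge2$ and let $\Omega_-\subset\mathbb R^d$ be a bounded Lipschitz open set (the obstacle) such that $\Omega_+:=\mathbb R^d\setminus\overline{\Omega_-}$ is connected. Let $\Gamma=\partial\Omega_-$, with unit normal $n$ pointing out of $\Omega_-$. For $k>0$ consider $\Delta u+k^2u=0$. A solution near infinity is *outgoing* if it satisfies the Sommerfeld condition $\partial_ru-iku=o(r^{-(d-1)/2})$; for $d=3$, $e^{ikr}/r$ is outgoing and $e^{-ikr}/r$ is not.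

**Definitions.** $DtN_k^+:u|_\Gamma\mapsto\partial_n^+u$ for outgoing solutions $u$ in $\Omega_+$. $DtN_k^-$ is the analogous interior map, defined when $k^2\notin\mathrm{spec}(-\Delta_D(\Omega_-))$, the Dirichlet spectrum. $ItD_k^-:\partial_n^-u-iku|_\Gamma\mapsto u|_\Gamma$ for solutions $u$ in $\Omega_-$. With $G_k$ the outgoing fundamental solution of $-\Delta-k^2$,
$$S_k\varphi(x)=\int_\Gamma G_k(x-y)\varphi(y)\,ds(y),\qquad D_k'\varphi(x)=\int_\Gamma\partial_{n(x)}G_k(x-y)\varphi(y)\,ds(y),$$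
the second as a principal value, and $A_{k,k}=\frac12I+D_k'-ikS_k$ on $L^2(\Gamma)$ is the Burton–Miller operator. The exterior Dirichlet scattering problem reduces to $A_{k,k}\partial_n^+u=f$.

**Standing facts.** $A_{k,k}$ is invertible for all $k>0$, $S_k$ is invertible for $k^2\notin\mathrm{spec}(-\Delta_D(\Omega_-))$, and
$$A_{k,k}^{-1}=I-(DtN_k^+-ik)\,ItD_k^-,\qquad S_k^{-1}=DtN_k^--DtN_k^+ . \tag{2}$$
The formulas can be read off from the jump relations. The single-layer potential $u$ with density $\varphi$ satisfies $\partial_n^-u-\partial_n^+u=\varphi$ and $\partial_n^-u=(\frac12I+D_k')\varphi$. The first relation is $(DtN_k^--DtN_k^+)S_k\varphi=\varphi$. Next, $g:=A_{k,k}\varphi=\partial_n^-u-iku$, so $u|_\Gamma=ItD_k^-g$ and $\varphi=\partial_n^-u-\partial_n^+u=g+iku-DtN_k^+u=g-(DtN_k^+-ik)ItD_k^-g$.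

**Norms.** $\|\phi\|_{H_k^1(\Gamma)}^2=\|\nabla_\Gamma\phi\|_{L^2(\Gamma)}^2+k^2\|\phi\|_{L^2(\Gamma)}^2$. The norm $\|A_{k,k}^{-1}\|$ is on $L^2(\Gamma)\to L^2(\Gamma)$; $\|DtN_k^\pm\|$ and $\|S_k^{-1}\|$ are $H_k^1(\Gamma)\to L^2(\Gamma)$.

**The unit disk.** For $d=2$ and $\phi=e^{im\theta}$ we have $\|\phi\|^2_{H_k^1}=2\pi(m^2+k^2)$. The solutions $J_m(kr)e^{im\theta}$ and $H_m^{(1)}(kr)e^{im\theta}$ show that $\phi$ is an eigenfunction of everything: $DtN_k^-$, $DtN_k^+$ and $ItD_k^-$ have the eigenvalues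
$$\frac{kJ_m'(k)}{J_m(k)},\qquad \frac{kH_m^{(1)\prime}(k)}{H_m^{(1)}(k)},\qquad \frac{J_m(k)}{kJ_m'(k)-ikJ_m(k)} .$$
The last has modulus at most $1/k$, as $|kJ_m'-ikJ_m|\ge k|J_m|$. The Wronskian $J_mH_m^{(1)\prime}-J_m'H_m^{(1)}=2i/(\pi k)$ gives the eigenvalue $-2i/(\pi J_m(k)H_m^{(1)}(k))$ of $S_k^{-1}$. It blows up at each zero of $J_m$, that is, at each Dirichlet eigenvalue $k^2$. So no bound on $\|S_k^{-1}\|$ can hold for all $k$; some set of $k$ must be removed.

**Conjecture** (posed in "Old and New Wavenumber-Explicit Estimates for Boundary Integral Operators in Acoustic Scattering"). For every $k_0>0$ and $\varepsilon>0$ there is $E\subset[k_0,\infty)$ with Lebesgue measure $|E|\le\varepsilon$ such that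
$$\|DtN_k^+\|,\ \|A_{k,k}^{-1}\|,\ \|S_k^{-1}\|\ \lesssim\ k^d\log^2(2+k),\qquad k\in[k_0,\infty)\setminus E,$$
where the constant is independent of $k$ but may depend on $\Omega_-$, $k_0$ and the bound on $|E|$.

Put $N(k)=\max\{\|DtN_k^+\|,\|A_{k,k}^{-1}\|,\|S_k^{-1}\|\}$, with $\|S_k^{-1}\|=N(k)=\infty$ if $k^2\in\mathrm{spec}(-\Delta_D(\Omega_-))$. $|\cdot|$ is (outer) Lebesgue measure. From now on $C,c>0$ depend only on $\Omega_-,d,k_0$ and may change from line to line.

**Theorem 1.** For all $K\ge k_0$ and $\lambda>0$: $\ |\{k\in[K,2K]:N(k)>\lambda\}|\le C\,K^d/\lambda$.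

**Theorem 2.** Let $h:[k_0,\infty)\to(0,\infty)$ be nondecreasing with $I_h:=\int_{k_0}^\infty\frac{dk}{k\,h(k)}<\infty$. For every $\varepsilon>0$ there is a measurable $E\subset[k_0,\infty)$ with $|E|\le\varepsilon$ and
$$N(k)\le\frac C\varepsilon\Big(\frac1{h(k_0)}+I_h\Big)k^d\,h(k),\qquad k\in[k_0,\infty)\setminus E .$$

The choice $h(k)=\log^2(2+k)$ is allowed, so the Conjecture is true.

**Theorem 3.** For a.e. $\alpha\in(0,\infty)^d$, the box $\Omega_-$ with side lengths $a_i=\pi\alpha_i^{-1/2}$ has the following properties.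

(i) There are $c,C_4,K_*>0$ with $|\{k\in[K,2K]:\|S_k^{-1}\|>\lambda\}|\ge cK^d/\lambda$ for all $K=2^j\ge K_*$ and $\lambda\ge C_4K^d$.

(ii) If $h$ is positive, nondecreasing and $\int^\infty\frac{dk}{k\,h(k)}=\infty$, then for every $C'>0$ the set $\{k\ge k_0:\|S_k^{-1}\|>C'k^dh(k)\}$ has infinite measure.

So for nondecreasing $h$, the bound "$\lesssim k^dh(k)$ off sets of arbitrarily small measure", for all three norms and all obstacles as above, holds if and only if $\int^\infty\frac{dk}{kh(k)}<\infty$. For $\|S_k^{-1}\|$ the integral condition cannot be weakened. Nothing is claimed about optimality for $\|DtN_k^+\|$ or $\|A_{k,k}^{-1}\|$ separately.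

**Route.** Let $H_\pm$ be the Dirichlet Laplacian $-\Delta$ on $L^2(\Omega_\pm)$ (form domain $H_0^1$). Let $\rho_-(k)=1/\mathrm{dist}(k^2,\mathrm{spec}\,H_-)\in(0,\infty]$, and let $\rho_+(k)$ be the norm of the outgoing exterior resolvent cut off to a ball. Section 4 shows by Lemma 1 that $\rho_\pm>\lambda$ only on a set of measure $CK^{d-1}/\lambda$ in $[K,2K]$. Section 5 shows $N(k)\le C(k^{d/2}+k\rho_+(k)+k\rho_-(k))$. Section 6 combines the two, and Section 7 treats boxes.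

## 3. Traces on a Lipschitz boundary and the outgoing resolvent

$\|\cdot\|_\Gamma$ is the norm of $L^2(\Gamma)$. For open $D$, $\|v\|_{D,k}^2:=\|\nabla v\|_{L^2(D)}^2+k^2\|v\|_{L^2(D)}^2$.

**Fact A (a transversal field).** There is $Z\in C_c^\infty(\mathbb R^d;\mathbb R^d)$ with $Z\cdot n\ge c_0>0$ a.e. on $\Gamma$: glue the vertical directions of local graph coordinates with a partition of unity (Grisvard, *Elliptic Problems in Nonsmooth Domains*, Lemma 1.5.1.9). For a box centered at $0$ one can take $Z(x)=x$ near $\Gamma$. Fix $R_0$ with $\overline{\Omega_-}\cup\mathrm{supp}\,Z\subset B_{R_0}$, and put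
$$R_1=R_0+1,\quad R_2=R_0+2,\quad D_-=\Omega_-,\quad D_+=\Omega_+\cap B_{R_0},\quad B=\Omega_+\cap B_{R_1}.$$

**Fact B** (Nečas; McLean, *Strongly Elliptic Systems*, Thm 4.24). If $D$ is bounded Lipschitz with unit outward normal $\nu$, $v\in H^1(D)$ and $\Delta v\in L^2(D)$, then $v|_{\partial D}\in H^1(\partial D)\iff\partial_\nu v\in L^2(\partial D)$. Let $V(D)$ be the space of $v$ with these equivalent properties.

**Fact C (Rellich identity).** For $v\in V(D)$ and $Y\in C^\infty(\overline D;\mathbb R^d)$, in $D$,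
$$2\Re\big(\overline{Y\cdot\nabla v}\,(\Delta v+k^2v)\big)=\nabla\cdot W-2\Re(\partial_iY_j\,\partial_iv\,\overline{\partial_jv})+(\nabla\cdot Y)(|\nabla v|^2-k^2|v|^2), \tag{3}$$
$$W=2\Re(\overline{Y\cdot\nabla v}\,\nabla v)+Y(k^2|v|^2-|\nabla v|^2),$$
and $\int_D\nabla\cdot W=\int_{\partial D}W\cdot\nu$, where
$$W\cdot\nu=(Y\cdot\nu)(|\partial_\nu v|^2-|\nabla_\Gamma v|^2+k^2|v|^2)+2\Re(\overline{Y\cdot\nabla_\Gamma v}\,\partial_\nu v). \tag{4}$$
($\nabla_\Gamma$ is the tangential gradient on $\partial D$.)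

*Proof.* **Step 1: the algebra.** Since $v\in H^2_{loc}(D)$ and $2\Re(Y_j\overline{\partial_i\partial_jv}\,\partial_iv)=Y\cdot\nabla|\nabla v|^2$,
$$\nabla\cdot\big(2\Re(\overline{Y\cdot\nabla v}\nabla v)\big)=2\Re(\overline{Y\cdot\nabla v}\,\Delta v)+2\Re(\partial_iY_j\,\overline{\partial_jv}\,\partial_iv)+Y\cdot\nabla|\nabla v|^2,$$
$$\nabla\cdot\big(Y(k^2|v|^2-|\nabla v|^2)\big)=(\nabla\cdot Y)(k^2|v|^2-|\nabla v|^2)+2\Re(\overline{Y\cdot\nabla v}\,k^2v)-Y\cdot\nabla|\nabla v|^2 .$$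
Adding gives (3). Inserting $\nabla v=\nu\,\partial_\nu v+\nabla_\Gamma v$ into $W\cdot\nu$ gives (4).

**Step 2: control of $\nabla v$ up to the boundary.** This step is needed because $v$ is in general not in $H^2(D)$. Write $v=v_1+v_2$, with $v_1\in H^2_{loc}(\mathbb R^d)$ a Newtonian potential of $\Delta v$ extended by $0$, and $v_2\in H^1(D)$ harmonic. Since $\nabla v_1$ has a trace in $L^2(\partial D)$, $\varphi:=v_2|_{\partial D}\in H^1(\partial D)$ and $\partial_\nu v_2\in L^2(\partial D)$. Green's representation reads $v_2=\mathcal S\partial_\nu v_2-\mathcal D\varphi$ with the Laplace layer potentials, whose kernel we write $G$. We have $\partial_{x_i}\big(\nu_j\partial_{y_j}G(x-y)\big)=-\nu_j\partial_{y_i}\partial_{y_j}G(x-y)$, and since $\sum_j\partial_{y_j}^2G=0$, summation over $j$ gives $-\sum_j(\nu_j\partial_{y_i}-\nu_i\partial_{y_j})\partial_{y_j}G$. The operators $\nu_j\partial_i-\nu_i\partial_j$ are tangential, and integration by parts along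 $\partial D$ moves them with a change of sign. So
$$\partial_i\mathcal D\varphi=-\sum_j\partial_j\mathcal S\big[(\nu_j\partial_i-\nu_i\partial_j)\varphi\big],$$
with densities in $L^2(\partial D)$. For $f\in L^2(\partial D)$, $\nabla\mathcal Sf$ has nontangential maximal function in $L^2(\partial D)$ and nontangential limits a.e. (Coifman–McIntosh–Meyer, Ann. of Math. 116 (1982); Verchota, J. Funct. Anal. 59 (1984), §1). Hence so does $\nabla v_2$.

**Step 3: the divergence theorem.** $W$ is linear in $Y$. So by a partition of unity we may replace $Y$ by $\kappa Y$ with $\kappa$ a cutoff supported either in $D$, where the claim is trivial because $v\in H^2_{loc}(D)$, or in a cylinder in which, after a rotation, $D=\{x_d>h(x')\}$. On $\{x_d>h+\tau\}$, $\tau>0$, $v$ is $H^2$ near $\mathrm{supp}\,\kappa$, so $W\in W^{1,1}$ there and the divergence theorem holds. Let $\tau\downarrow0$. The volume integrals converge, since $\nabla\cdot W\in L^1(D)$ by (3). The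 normals do not change, so the boundary integral is $\int_{\partial D}W(x+\tau e_d)\cdot\nu(x)\,ds(x)$. The points $x+\tau e_d$ approach $x$ nontangentially, so $\nabla v_2(\cdot+\tau e_d)$ converges a.e. with an $L^2$ majorant. Next, $\nabla v_1(\cdot+\tau e_d)\to\nabla v_1$ in $L^2(\partial D)$ locally: this is clear for smooth functions, and the trace on $\partial D$ of translates of $\psi\in H^1(\mathbb R^d)$ is bounded by $C\|\psi\|_{H^1}$. Finally $v(\cdot+\tau e_d)\to v$ in $L^2$, because $|v(x+\tau e_d)-v(x)|^2\le\tau\int_0^\tau|\partial_dv(x+se_d)|^2ds$. So the boundary integrals converge. Let $G_\partial$ denote the limiting boundary gradient.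

**Step 4: $G_\partial$ consists of the weak traces.** Let $\psi$ be smooth, supported in the cylinder. The same limit in $\int_D(\nabla v\cdot\nabla\psi+\psi\Delta v)$ gives $\int_{\partial D}\psi\,G_\partial\cdot\nu$, so $G_\partial\cdot\nu=\partial_\nu v$. The same limit in $\int_D(\partial_iv\,\partial_j\psi-\partial_jv\,\partial_i\psi)$ gives $\int_{\partial D}\psi(\nu_jG_{\partial,i}-\nu_iG_{\partial,j})$. The latter integral also equals $\int_{\partial D}v(\nu_i\partial_j-\nu_j\partial_i)\psi=\int_{\partial D}\psi(\nu_j\partial_i-\nu_i\partial_j)v$. So $\nu_jG_{\partial,i}-\nu_iG_{\partial,j}=(\nu_j\partial_i-\nu_i\partial_j)v$. Multiplying by $\nu_j$ and summing over $j$, the tangential part of $G_\partial$ is $\nabla_\Gamma v$. $\square$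

**Fact D (limiting absorption).** For $k>0$ and $f\in L^2(B)$, extended by $0$, there is a unique outgoing $v=R_+(k)f\in H^1_{loc}(\overline{\Omega_+})$ with $(-\Delta-k^2)v=f$, $v|_\Gamma=0$. Moreover $1_B(H_+-k^2-iy)^{-1}1_B\to1_BR_+(k)1_B$ in norm as $y\downarrow0$, and $1_BR_+(k)1_B$ is norm-continuous in $k>0$.

*Proof.* **Step 1: uniqueness.** Let $v$ be outgoing with $f=0$. Green's identity on $\Omega_+\cap B_R$ gives $\Im\int_{\partial B_R}\bar v\,\partial_rv=0$. Expanding $|\partial_rv-ikv|^2$ and using the radiation condition, $\int_{\partial B_R}(|\partial_rv|^2+k^2|v|^2)\to0$. By Rellich's theorem $v=0$ near infinity, and by unique continuation $v=0$, since $\Omega_+$ is connected. The same holds in $\mathbb R^d$ without obstacle.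

**Step 2: a representation and bounds.** Let $z_n\to k^2$ with either $\Im z_n>0$, or $z_n=k_n^2$ real; the real case uses solutions $R_+(k_n)f_n$, whose existence is obtained first from the case $\Im z_n>0$. Let $f_n\rightharpoonup f$ weakly in $L^2(B)$ and let $v_n$ be the corresponding solutions. Let $\chi_1\in C_c^\infty(B_{R_2})$ with $\chi_1=1$ near $\overline{B_{R_1}}$. Since $(1-\chi_1)f_n=0$,
$$(1-\chi_1)v_n=G_{z_n}*g_n,\qquad g_n=2\nabla\chi_1\cdot\nabla v_n+v_n\Delta\chi_1,$$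
where $G_z$ here is the fundamental solution of $-\Delta-z$ (giving the $L^2$ solution if $\Im z>0$, outgoing if $z$ is real). Put $t_n=\|v_n\|_{L^2(\Omega_+\cap B_{R_2})}$. Testing the equation with $\chi_1^2\bar v_n$ gives
$$\|\chi_1\nabla v_n\|^2\le|z_n|t_n^2+\|f_n\|t_n+2\|\chi_1\nabla v_n\|\,\|v_n\nabla\chi_1\|,$$
so $\|\chi_1\nabla v_n\|\le C(t_n+\|f_n\|)$ (in this proof $C$ may depend on $k$). Testing with $\eta^2\bar v_n$, where $\eta\in C_c^\infty(\Omega_+\cap B_{R_2})$ and $\eta=1$ on $\mathrm{supp}\,\nabla\chi_1$, gives in the same way $\|g_n\|\le C(t_n+\|f_n\|)$. Since $G_{z_n}\to G_{k^2}$ in $L^1$ on bounded sets, Schur's test gives convergence of the convolutions in norm $L^2(B_{R_2})\to L^2(B_{R+1})$. Elliptic regularity for $-\Delta w=zw+g$ turns this into convergence, and uniform boundedness, $L^2(B_{R_2})\to H^2(B_R)$.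

**Step 3: passing to the limit.** Suppose $t_n$ is bounded. Then $v_n=\chi_1v_n+G_{z_n}*g_n$ is bounded in $H^1(\Omega_+\cap B_R)$ for every $R$. A subsequence converges, strongly in $L^2_{loc}$ and weakly in $H^1_{loc}$, to some $v$ with $(-\Delta-k^2)v=f$, $v|_\Gamma=0$. Also $g_n\rightharpoonup g:=2\nabla\chi_1\cdot\nabla v+v\Delta\chi_1$, so $(1-\chi_1)v=G_{k^2}*g$ and $v$ is outgoing. By uniqueness the whole sequence converges to this $v$. If instead $t_n\to\infty$ along a subsequence, the same argument applied to $v_n/t_n$, with right-hand sides $f_n/t_n\to0$, yields an outgoing solution with $f=0$ and norm $1$ on $\Omega_+\cap B_{R_2}$, which contradicts Step 1. So $t_n$ is bounded. With $z_n=k^2+i/n$, $f_n=f$ we get existence.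

**Step 4: norm convergence.** Write $A_n$ for the cut-off solution operators at $z_n$ and $A=1_BR_+(k)1_B$. By Step 3, $f_n\rightharpoonup f$ implies $A_nf_n\to Af$ in $L^2(B)$, and (constant sequence $z_n=k^2$) $Af_n\to Af$. Choose unit vectors $f_n$ with $\|(A_n-A)f_n\|\ge\frac12\|A_n-A\|$. Along any weakly convergent subsequence $(A_n-A)f_n\to0$. So $\|A_n-A\|\to0$. $\square$

**Fact E.** Dirichlet heat kernels are dominated by the free one: $0\le p_t(x,x)\le(4\pi t)^{-d/2}$.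

Put $\rho_+(k):=\|1_BR_+(k)1_B\|_{L^2\to L^2}$ and $\rho_-(k):=\|(H_--k^2)^{-1}\|=1/\mathrm{dist}(k^2,\mathrm{spec}\,H_-)$. Both are continuous in $k$, the second as a $(0,\infty]$-valued function. Green's identities on $\Omega_+$ for functions in $H^1(\Omega_+)$ with Laplacian in $L^2(\Omega_+)$ follow from the bounded case by inserting a cutoff $\zeta(x/R)$ and letting $R\to\infty$.

## 4. How often the resolvents are large

**Lemma 2.** For $K\ge k_0$ and $\lambda>0$: $\ |\{k\in[K,2K]:\rho_\pm(k)>\lambda\}|\le CK^{d-1}/\lambda$.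

For the interior this is eigenvalue counting: $k^2$ must lie within $1/\lambda$ of one of about $K^d$ eigenvalues. The exterior has no eigenvalues to count. One may try to close it off by a large sphere, with a Dirichlet condition on $\partial B_R$. But fill $\Omega_+\cap B_R$ with disjoint cubes of side $\pi\sqrt d/(3K)$, each with lowest Dirichlet eigenvalue exactly $9K^2$. By bracketing there are at least as many eigenvalues below or at $9K^2$ as cubes, which is of order $R^dK^d$. So the counting bound grows with $R$, while for fixed $R$ one is not looking at the outgoing resolvent. What Lemma 1 needs is not the number of eigenvalues but the mass $\|T\|_{S_2}^2$, and the cutoff $1_B$ makes this local.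

*Proof.* **Step 1: small $\lambda$.** If $\lambda\le\frac2{5K^2}$, then $K^{d-1}/\lambda\ge\frac52K^{d+1}\ge\frac52k_0^dK$, and the claim is trivial as $|[K,2K]|=K$. Let $\lambda>\frac2{5K^2}$ and $t=1/(9K^2)$. Note $1_{[0,1/t]}(s)\le e\,e^{-ts}$ for $s\ge0$.

**Step 2: the exterior operator $T$ and its mass.** Let $\Pi=1_{[0,9K^2]}(H_+)$ and $T=\Pi1_B$. Then, by Fact E,
$$m=\|T\|_{S_2}^2=\mathrm{tr}(1_B\Pi1_B)\le e\,\mathrm{tr}(1_Be^{-tH_+}1_B)=e\int_Bp_t(x,x)\,dx\le e\,|B|\,(4\pi t)^{-d/2}\le CK^d .$$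

**Step 3: reduction to $F$.** With $F(z)=T^*(H_+-z)^{-1}T$, for $x=k^2$, $k\in[K,2K]$,
$$1_B(H_+-x-iy)^{-1}1_B=F(x+iy)+1_B(H_+-x-iy)^{-1}(1-\Pi)1_B .$$
On the range of $1-\Pi$ the spectrum is above $9K^2$, and $x\le4K^2$, so the last term has norm at most $\frac1{5K^2}<\frac\lambda2$. If $\rho_+(k)>\lambda$, then Fact D gives, for all small $y>0$, $\|F(k^2+iy)\|_{S_2}\ge\|F(k^2+iy)\|>\lambda/2$.

**Step 4: from height $y$ to the axis.** So the set of $x=k^2$ with $\rho_+(k)>\lambda$ lies in $\liminf_n\{x:\|F(x+i/n)\|_{S_2}>\lambda/2\}$. By Fatou's lemma and Lemma 1 it has measure at most $CK^d/\lambda$. Since $dx=2k\,dk\ge2K\,dk$, the set of $k$ has measure at most $CK^{d-1}/\lambda$.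

**Step 5: the interior.** With multiplicity, $\#\{\mu\in\mathrm{spec}\,H_-:\mu\le9K^2\}\le e\,\mathrm{tr}\,e^{-tH_-}\le CK^d$, again by Fact E. If $k\in[K,2K]$ and $\rho_-(k)>\lambda$, some eigenvalue $\mu$ has $|k^2-\mu|<1/\lambda<\frac52K^2$, hence $\mu\le9K^2$. So the set of $x=k^2$ has measure at most $CK^d\cdot2/\lambda$; again use $dx\ge2K\,dk$. $\square$

## 5. From resolvents to the boundary

The aim is Proposition 7: $N(k)\le C(k^{d/2}+k\rho_++k\rho_-)$. Each boundary estimate comes from (3) with the transversal field $Z$.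

**Lemma 3.** Let $k\ge k_0$, $v\in H^1(D_\pm)$, $F:=\Delta v+k^2v\in L^2(D_\pm)$.

(i) If $v|_\Gamma\in H^1(\Gamma)$, then $\|\partial_nv\|_\Gamma\le C(\|v\|_{H_k^1(\Gamma)}+\|v\|_{D_\pm,k}+\|F\|)$.

(ii) If $\partial_nv\in L^2(\Gamma)$, then $\|\nabla_\Gamma v\|_\Gamma\le C(\|\partial_nv\|_\Gamma+k\|v\|_\Gamma+\|v\|_{D_\pm,k}+\|F\|)$.

*Proof.* In the $+$ case replace $v$ by $\theta v$ with $\theta\in C_c^\infty(B_{R_0})$, $\theta=1$ near $\overline{\Omega_-}\cup\mathrm{supp}\,Z$. This changes nothing near $\Gamma$ or on $\mathrm{supp}\,Z$, and removes the boundary $\partial B_{R_0}$. By Fact B the function lies in $V(D_\pm)$. Integrate (3) with $Y=Z$ over $D_\pm$ and use (4). On $\Gamma$ we have $\nu=\mp n$, and since the boundary form is linear in $\nabla v\mapsto$ quadratic terms times $\nu$, the choice of sign only multiplies the boundary integral by $\pm1$. So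
$$\Big|\int_\Gamma(Z\cdot n)(|\partial_nv|^2-|\nabla_\Gamma v|^2+k^2|v|^2)+2\Re(\overline{Z\cdot\nabla_\Gamma v}\,\partial_nv)\Big|\le C(\|v\|_{D_\pm,k}^2+\|F\|^2).$$
For (i), $Z\cdot n\ge c_0$ gives
$$c_0\|\partial_nv\|_\Gamma^2\le C\|v\|_{H_k^1(\Gamma)}^2+C\|\nabla_\Gamma v\|_\Gamma\|\partial_nv\|_\Gamma+C(\|v\|_{D_\pm,k}^2+\|F\|^2),$$
and the middle term is absorbed by Cauchy–Schwarz. For (ii) the same inequality is solved for $c_0\|\nabla_\Gamma v\|_\Gamma^2$:
$$c_0\|\nabla_\Gamma v\|_\Gamma^2\le C(\|\partial_nv\|_\Gamma^2+k^2\|v\|_\Gamma^2)+C\|\nabla_\Gamma v\|_\Gamma\|\partial_nv\|_\Gamma+C(\|v\|_{D_\pm,k}^2+\|F\|^2),$$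
and the mixed term is absorbed again. $\square$

To reach $DtN_k^\pm$ we first solve a damped problem, which is well behaved for every $k$, and then correct by the resolvent.

**Lemma 4 (damped extension).** Let $k\ge k_0$, $z_0=k^2+ik$, $\phi\in H^1(\Gamma)$, and let $u_0\in H^1(\Omega_\pm)$ be the unique solution of $(\Delta+z_0)u_0=0$, $u_0|_\Gamma=\phi$. Then $\|\partial_nu_0\|_\Gamma\le C\|\phi\|_{H_k^1(\Gamma)}$ and $\|u_0\|_{L^2(\Omega_\pm)}\le C\|\phi\|_\Gamma$.

*Proof.* **Step 1: existence.** The form $\int\nabla u\cdot\nabla\bar w-z_0u\bar w$ on $H_0^1$ is coercive: the segment from $1$ to $-z_0$ does not contain $0$, because $z_0\notin[0,\infty)$, so $|\|\nabla u\|^2-z_0\|u\|^2|\ge c(k)\|u\|_{H^1}^2$. Lift $\phi$ to a compactly supported $H^1$ function and apply Lax–Milgram. By Fact B (after a cutoff in the $+$ case), $\partial_nu_0\in L^2(\Gamma)$.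

**Step 2: the first bound.** Green's identity reads $\int|\nabla u_0|^2-z_0|u_0|^2=\mp\int_\Gamma\partial_nu_0\,\bar\phi$ (upper sign for $\Omega_+$). Its imaginary and real parts give
$$k\|u_0\|^2\le\|\partial_nu_0\|_\Gamma\|\phi\|_\Gamma,\qquad\|\nabla u_0\|^2\le k^2\|u_0\|^2+\|\partial_nu_0\|_\Gamma\|\phi\|_\Gamma .$$
So $\|u_0\|_{\Omega_\pm,k}^2\le(2k+1)\|\partial_nu_0\|_\Gamma\|\phi\|_\Gamma\le C\|\partial_nu_0\|_\Gamma\|\phi\|_{H_k^1}$. In Lemma 3(i), $F=-iku_0$ and $\|F\|\le\|u_0\|_{\Omega_\pm,k}$; hence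
$$\|\partial_nu_0\|_\Gamma^2\le C\big(\|\phi\|_{H_k^1}^2+\|\partial_nu_0\|_\Gamma\|\phi\|_{H_k^1}\big),$$
which implies the first claim.

**Step 3: the second bound, by duality.** Only $\|\phi\|_\Gamma$ may appear now, not $\|\phi\|_{H_k^1}$. Let $w=(H_\pm-\bar z_0)^{-1}u_0$. As $\mathrm{dist}(\bar z_0,[0,\infty))=k$, $\|w\|\le\|u_0\|/k$, and $\|\nabla w\|^2\le k^2\|w\|^2+\|u_0\|\|w\|\le C\|u_0\|^2$. Also $\Delta w+k^2w=ikw-u_0$ has norm at most $2\|u_0\|$. Since $w|_\Gamma=0$, Lemma 3(i) gives $\|\partial_nw\|_\Gamma\le C\|u_0\|$. From $\Delta\bar w=-\bar u_0-z_0\bar w$ and Green's second identity,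
$$\|u_0\|^2=\int(\bar w\,\Delta u_0-u_0\,\Delta\bar w)=\pm\int_\Gamma\phi\,\overline{\partial_nw}\qquad(\text{upper sign for }\Omega_+),$$
so $\|u_0\|^2\le C\|\phi\|_\Gamma\|u_0\|$. $\square$

**Lemma 5.** For $\phi\in H^1(\Gamma)$, $k\ge k_0$ (and $\rho_-(k)<\infty$ in the $-$ case):
$$\|DtN_k^\pm\phi\|_\Gamma\le C\|\phi\|_{H_k^1(\Gamma)}+C(k^2\rho_\pm(k)+k)\|\phi\|_\Gamma . \tag{5}$$
Hence $\|DtN_k^\pm\|_{H_k^1\to L^2}\le C(1+k\rho_\pm(k))$.

*Proof.* **Step 1: splitting the solution.** Let $\chi\in C_c^\infty(B_{R_1};[0,1])$, $\chi=1$ near $\overline{B_{R_0}}$ (and $\chi\equiv1$ in the $-$ case). With $u_0$ from Lemma 4, the Helmholtz solution with data $\phi$ (outgoing in the $+$ case) is $u=\chi u_0+v$, where $v|_\Gamma=0$, $(-\Delta-k^2)v=f$, $v$ outgoing in the $+$ case, and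
$$f=(\Delta+k^2)(\chi u_0)=-ik\chi u_0+2\nabla\chi\cdot\nabla u_0+u_0\Delta\chi .$$

**Step 2: $\|f\|\le Ck\|\phi\|_\Gamma$.** In the $+$ case $\mathrm{supp}\,\nabla\chi$ is a compact subset of $\Omega_+$. Take $\eta\in C_c^\infty(\Omega_+;[0,1])$ with $\eta=1$ on it. Testing $(\Delta+z_0)u_0=0$ with $\eta^2\bar u_0$ gives
$$\|\eta\nabla u_0\|^2\le k^2\|u_0\|^2+2\|\eta\nabla u_0\|\,\|u_0\nabla\eta\|,$$
so $\|\nabla u_0\|_{L^2(\mathrm{supp}\,\nabla\chi)}\le Ck\|u_0\|$. In both cases $\|f\|\le Ck\|u_0\|\le Ck\|\phi\|_\Gamma$ by Lemma 4.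

**Step 3: bounds on $v$.** Write $\|v\|$ for the norm in $L^2(B)$, respectively $L^2(\Omega_-)$. As $f$ is supported in $\overline B$ (respectively lives on $\Omega_-$), $\|v\|\le\rho_\pm\|f\|$. Testing the equation for $v$ with $\chi^2\bar v$,
$$\|\chi\nabla v\|^2\le k^2\|v\|^2+\|f\|\|v\|+2\|\chi\nabla v\|\,\|v\nabla\chi\|,$$
hence $\|\chi\nabla v\|^2\le C(k^2\rho_\pm^2+\rho_\pm)\|f\|^2$. Since $\rho_\pm\le\frac12(k^2\rho_\pm^2+k^{-2})$ and $k\ge k_0$, $\|\nabla v\|_{L^2(D_\pm)}\le C(k\rho_\pm+1)\|f\|$, and so $\|v\|_{D_\pm,k}\le C(k\rho_\pm+1)\|f\|$.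

**Step 4: the boundary.** Lemma 3(i) with zero trace gives $\|\partial_nv\|_\Gamma\le C(k\rho_\pm+1)\|f\|\le C(k^2\rho_\pm+k)\|\phi\|_\Gamma$. Since $DtN_k^\pm\phi=\partial_nu_0+\partial_nv$, Lemma 4 gives (5). The last assertion uses $k\|\phi\|_\Gamma\le\|\phi\|_{H_k^1}$. $\square$

**Why (5) keeps the two norms apart.** For $A_{k,k}^{-1}$ we must apply $DtN_k^+$ to $\psi=ItD_k^-g$. The obvious move multiplies $\|DtN_k^+\|\le C(1+k\rho_+)$ by the bound $\|\psi\|_{H_k^1}\le Ck^{d/2}\|g\|_\Gamma$ proved next. That yields $k^{d/2}(1+k\rho_+)$, and Lemma 2 then gives only $K^{3d/2}/\lambda$ in Theorem 1. In (5), however, the dangerous factor $k^2\rho_+$ meets only $\|\psi\|_\Gamma$, which is at most $k^{-1}\|g\|_\Gamma$. The loss $k^{d/2}$ is then *added* instead of multiplied, and as $d\ge2$ it will be harmless.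

**Lemma 6.** For $k\ge k_0$, $g\in L^2(\Gamma)$ and $\psi=ItD_k^-g$: $\ \|\psi\|_\Gamma\le k^{-1}\|g\|_\Gamma$ and $\|\psi\|_{H_k^1(\Gamma)}\le Ck^{d/2}\|g\|_\Gamma$.

*Proof.* **Step 1: the $L^2$ bound.** Let $u$ be the interior solution, so $\partial_nu=g+ik\psi$. Green's identity gives $\int|\nabla u|^2-k^2|u|^2=\int_\Gamma g\bar\psi+ik\|\psi\|_\Gamma^2$. The imaginary part gives $k\|\psi\|_\Gamma^2\le\|g\|_\Gamma\|\psi\|_\Gamma$, the first bound, and hence $\|\partial_nu\|_\Gamma\le2\|g\|_\Gamma$.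

**Step 2: a dual function.** To bound $\|u\|$, let $w$ be the outgoing solution in $\mathbb R^d$ of $(\Delta+k^2)w=\bar u1_{\Omega_-}$. The outgoing Green function satisfies $|G_k(x)|\le Ck^{(d-3)/2}|x|^{-(d-1)/2}$ for $k|x|\ge1$; for $k|x|\le1$ it is at most $C|x|^{2-d}$ if $d\ge3$ and $C(1+|\log k|x||)$ if $d=2$. Put $\sigma=k^{(d-3)/2}$. On bounded sets the region $k|x|\le1$ contributes $Ck^{-2}$ to $\int|G_k|$, the rest $C\sigma$; and $k^{-2}\le C\sigma$ because $k^2\sigma=k^{(d+1)/2}\ge c$. So Schur's test gives $\|w\|_{L^2(B_{R_1})}\le C\sigma\|u\|$.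

**Step 3: derivatives of $w$.** As $\Delta w=-k^2w+\bar u1_{\Omega_-}$, interior regularity gives $\|w\|_{H^2(B_{R_0})}\le C(\sigma+k^2\sigma+1)\|u\|\le Ck^2\sigma\|u\|$, and interpolation gives $\|w\|_{H^1(B_{R_0})}\le Ck\sigma\|u\|$. The trace inequality $\|q\|_\Gamma^2\le C\|q\|_{L^2(\Omega_-)}\|q\|_{H^1(\Omega_-)}$ for $q=w$ and $q=\nabla w$ yields
$$\|w\|_\Gamma\le Ck^{1/2}\sigma\|u\|,\qquad\|\nabla w\|_\Gamma\le Ck^{3/2}\sigma\|u\| .$$

**Step 4: the $H_k^1$ bound.** By Green's second identity,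
$$\|u\|_{L^2(\Omega_-)}^2=\int_{\Omega_-}u(\Delta+k^2)w=\int_\Gamma(\psi\,\partial_nw-w\,\partial_nu)\le Ck^{1/2}\sigma\|g\|_\Gamma\|u\| .$$
So $k\|u\|\le Ck^{3/2}\sigma\|g\|_\Gamma=Ck^{d/2}\|g\|_\Gamma$, and by the real part of Step 1, $\|\nabla u\|^2\le k^2\|u\|^2+\|g\|_\Gamma\|\psi\|_\Gamma\le Ck^d\|g\|_\Gamma^2$. Lemma 3(ii) with $F=0$ gives $\|\nabla_\Gamma\psi\|_\Gamma\le C(\|\partial_nu\|_\Gamma+k\|\psi\|_\Gamma+\|u\|_{\Omega_-,k})\le Ck^{d/2}\|g\|_\Gamma$. $\square$

**Proposition 7.** For $k\ge k_0$: $\ N(k)\le C_2\big(k^{d/2}+k\rho_+(k)+k\rho_-(k)\big)$.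

*Proof.* If $\rho_-(k)=\infty$ there is nothing to prove. $\|DtN_k^+\|$ and, by (2), $\|S_k^{-1}\|\le\|DtN_k^-\|+\|DtN_k^+\|$ are covered by Lemma 5, since $1\le Ck^{d/2}$. By (2), $A_{k,k}^{-1}g=g-DtN_k^+\psi+ik\psi$ with $\psi=ItD_k^-g$, so (5) and Lemma 6 give
$$\|A_{k,k}^{-1}g\|_\Gamma\le2\|g\|_\Gamma+C\|\psi\|_{H_k^1}+C(k^2\rho_++k)\|\psi\|_\Gamma\le C(k^{d/2}+k\rho_+)\|g\|_\Gamma.\qquad\square$$

## 6. Theorems 1 and 2: the measure bound on one block, and summation over blocks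

*Proof of Theorem 1.* Let $k\in[K,2K]$ and $N(k)>\lambda$.

**Step 1: small $\lambda$.** If $\lambda\le3C_2(2K)^{d/2}$, the trivial bound $K\le CK^{1+d/2}/\lambda\le CK^d/\lambda$ suffices, because $1+\frac d2\le d$ and $K\ge k_0$. Here $d\ge2$ is used.

**Step 2: large $\lambda$.** Otherwise $C_2k^{d/2}<\lambda/3$, so by Proposition 7 one of $2C_2K\rho_+(k)$, $2C_2K\rho_-(k)$ exceeds $\lambda/3$, that is, $\rho_+(k)$ or $\rho_-(k)$ exceeds $\lambda/(6C_2K)$. By Lemma 2 such $k$ form a set of measure at most $CK^{d-1}\cdot K/\lambda=CK^d/\lambda$. $\square$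

The proof places $\{k\in[K,2K]:N(k)>\lambda\}$ in a *Borel* set of measure at most $CK^d/\lambda$: all of $[K,2K]$ in Step 1, and in Step 2 a set defined through the continuous functions $\rho_\pm$.

*Proof of Theorem 2.* **Step 1: thresholds.** Put $K_j=2^jk_0$ and $\lambda_j=\Lambda K_j^dh(K_j)$, with $\Lambda$ to be chosen. Let $E$ be the union over $j\ge0$ of the Borel supersets just described for $\{k\in[K_j,2K_j):N(k)>\lambda_j\}$, intersected with $[K_j,2K_j)$.

**Step 2: the measure of $E$.** For $j\ge1$, $h\le h(K_j)$ on $[K_{j-1},K_j]$, so $\frac1{h(K_j)}\le\frac1{\log2}\int_{K_{j-1}}^{K_j}\frac{dk}{k\,h(k)}$. By Theorem 1,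
$$|E|\le\frac C\Lambda\sum_{j\ge0}\frac1{h(K_j)}\le\frac C\Lambda\Big(\frac1{h(k_0)}+\frac1{\log2}\int_{k_0}^\infty\frac{dk}{k\,h(k)}\Big).$$
Choose $\Lambda=\frac{C'}\varepsilon\big(\frac1{h(k_0)}+I_h\big)$ with $C'$ so large that $|E|\le\varepsilon$.

**Step 3: the bound off $E$.** For $k\in[K_j,2K_j)\setminus E$, $N(k)\le\lambda_j=\Lambda K_j^dh(K_j)\le\Lambda k^dh(k)$. This is Theorem 2. Since $\int_{k_0}^\infty\frac{dk}{k\log^2(2+k)}<\infty$, the Conjecture follows. $\blacksquare$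

## 7. Boxes: Theorem 3

For a box, $\|DtN_k^+\|$ stays bounded, so $S_k^{-1}=DtN_k^--DtN_k^+$ is as large as $DtN_k^-$, and the latter can be seen with explicit sine functions. The work is to show that the bad neighborhoods of the eigenfrequencies do not overlap too much. Constants in this section may depend on $\alpha$. Center the box at $0$; then $x\cdot n\ge c>0$ on $\Gamma$.

**Lemma 8.** $\|DtN_k^+\|_{H_k^1\to L^2}\le C_3$ for $k\ge k_0$.

*Proof (Morawetz–Ludwig).* Let $u$ be the outgoing solution with data $\phi\in H^1(\Gamma)$. Put $r=|x|$, $u_r=\hat x\cdot\nabla u$, $\beta=\frac{d-1}2$,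
$$\mathcal Mu=x\cdot\nabla u-ikru+\beta u,\qquad Q=2\Re(\overline{\mathcal Mu}\,\nabla u)+x(k^2|u|^2-|\nabla u|^2).$$

**Step 1: an identity with a sign.** Directly,
$$2\Re(\beta\bar u(\Delta+k^2)u)=\nabla\cdot[2\beta\Re(\bar u\nabla u)]-2\beta|\nabla u|^2+2\beta k^2|u|^2,$$
$$2\Re(ikr\bar u(\Delta+k^2)u)=\nabla\cdot[2\Re(ikr\bar u\nabla u)]-2\Re(ik\bar uu_r),$$
the second because $ikr|\nabla u|^2$ and $ikr\,k^2|u|^2$ are imaginary. Formula (3) with $Y=x$ contributes $\nabla\cdot W-2|\nabla u|^2+d(|\nabla u|^2-k^2|u|^2)$. All left-hand sides vanish. Adding, with $2\beta=d-1$,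
$$0=\nabla\cdot Q-|\nabla u|^2-k^2|u|^2-2\Re(ik\bar uu_r)=\nabla\cdot Q-(|\nabla u|^2-|u_r|^2)-|u_r-iku|^2 .$$
So $\nabla\cdot Q\ge0$.

**Step 2: integration.** Integrate over $\Omega_+\cap B_R$, using Fact C and Green's identity ($r$ is smooth there, as $0\in\Omega_-$): $\int_\Gamma Q\cdot n\le\int_{\partial B_R}Q\cdot\hat x$. The far-field expansion $u=e^{ikr}r^{-\beta}(a_0+a_1r^{-1}+O(r^{-2}))$, with $a_j$ depending on $\hat x$, may be differentiated. So on $\partial B_R$, $u_r=(ik-\beta/R)u+O(R^{-\beta-2})$. Hence $\mathcal Mu=O(R^{-\beta-1})$ and $|u_r|^2=k^2|u|^2+O(R^{-2\beta-2})$, and the tangential gradient squared is $O(R^{-2\beta-2})$. Therefore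
$$Q\cdot\hat x=2\Re(\overline{\mathcal Mu}\,u_r)+R\big(k^2|u|^2-|\nabla u|^2\big)=O(R^{-2\beta-1})=O(R^{-d}),$$
and $\int_{\partial B_R}Q\cdot\hat x=O(R^{-1})\to0$.

**Step 3: the boundary inequality.** By (4), letting $R\to\infty$,
$$\int_\Gamma(x\cdot n)(|\partial_nu|^2-|\nabla_\Gamma\phi|^2+k^2|\phi|^2)+2\Re(\overline{x\cdot\nabla_\Gamma\phi}\,\partial_nu)+2\Re(\overline{(\beta-ikr)\phi}\,\partial_nu)\le0 .$$
With $x\cdot n\ge c$ this gives $c\|\partial_nu\|_\Gamma^2\le C\|\nabla_\Gamma\phi\|_\Gamma^2+C\|\phi\|_{H_k^1}\|\partial_nu\|_\Gamma$, hence $\|\partial_nu\|_\Gamma\le C_3\|\phi\|_{H_k^1}$. $\square$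

The Dirichlet eigenvalues of the box are $k_p^2=\sum_i\alpha_ip_i^2$, $p\in\mathbb N^d$, $\mathbb N=\{1,2,\dots\}$. Put $\xi_i=\sqrt{\alpha_i}\,p_i=\pi p_i/a_i$.

**Lemma 9.** There are $c_1,\delta_0,K_1>0$ such that if $k_p\ge K_1$, $0<|k-k_p|\le\delta_0$ and $k^2\notin\mathrm{spec}\,H_-$, then $\|S_k^{-1}\|\ge\dfrac{c_1}{|k-k_p|}$.

*Proof.* **Step 1: detuning one frequency.** Use coordinates $y\in\prod_l(0,a_l)$. Choose $i$ with $\xi_i$ maximal, so $\xi_i\ge k_p/\sqrt d$. Let $\delta_0\le1$, and $K_1\ge k_0+1$ so large that $2k_p+1\le k_p^2/(2d)$ for $k_p\ge K_1$. Then $|k^2-k_p^2|\le\xi_i^2/2$, and $\xi_i'>0$ with $\xi_i'^2=\xi_i^2+k^2-k_p^2\ge\xi_i^2/2$ is defined. Moreover $|\xi_i'-\xi_i|\le|k^2-k_p^2|/\xi_i\le C|k-k_p|$. Let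
$$u=\sin(\xi_i'y_i)\prod_{l\ne i}\sin(\xi_ly_l),\qquad\text{so that }(\Delta+k^2)u=0 .$$

**Step 2: small trace.** The trace $\phi$ vanishes except on the face $y_i=a_i$, where it is $\sin(\xi_i'a_i)\prod_{l\ne i}\sin(\xi_ly_l)$. This vanishes on the edges of the face, so $\phi$ is Lipschitz and $\phi\in H^1(\Gamma)$. As $\xi_ia_i=\pi p_i$, $|\sin(\xi_i'a_i)|=|\sin((\xi_i'-\xi_i)a_i)|\le C|k-k_p|$. Hence $\|\phi\|_{H_k^1}\le Ck|k-k_p|$. Also $\phi\ne0$, since otherwise $u$ would be a Dirichlet eigenfunction with eigenvalue $k^2$.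

**Step 3: large normal derivative.** On the face $y_i=0$, $\|\partial_nu\|=\xi_i'\prod_{l\ne i}\sqrt{a_l/2}\ge ck$. So $\|DtN_k^-\|\ge2c_1/|k-k_p|$ for some $c_1>0$. By (2) and Lemma 8, $\|S_k^{-1}\|\ge2c_1/|k-k_p|-C_3\ge c_1/|k-k_p|$, once $\delta_0$ is shrunk so that $\delta_0\le c_1/C_3$. $\square$

So $\|S_k^{-1}\|>\lambda$ on punctured intervals of half-width $c_1/\lambda$ about the $k_p$ (off the spectrum). There are about $K^d$ such $p$, so one expects total measure about $K^d/\lambda$, unless the intervals coincide. They can: for $d=3$ and the cube $\alpha=(1,1,1)$, the numbers $k_p^2\in[K^2,4K^2]$ are integers, so there are at most $3K^2+1$ distinct $k_p$, although there are about $K^3$ points $p$. Generic $\alpha$ prevents this.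

**Lemma 10.** Let $P_K(\alpha)=\{p\in\mathbb N^d:k_p\in[\frac54K,\frac74K]\}$ and $M_K(\alpha)=\#\{(p,q)\in P_K^2:p\ne q,\ |k_p-k_q|<2K^{-d}\}$. For a.e. $\alpha$, $M_K(\alpha)\le K^d$ for all sufficiently large $K=2^j$.

*Proof.* **Step 1: the condition on a pair.** It suffices to take $\alpha\in Q_0=[\beta_0,\gamma_0]^d$ with $0<\beta_0<\gamma_0$, as countably many such cubes cover $(0,\infty)^d$. If $p\in P_K$, then $p_i\le L:=2K/\sqrt{\beta_0}$. If $(p,q)$ is counted, then
$$\Big|\sum_l\alpha_l(p_l^2-q_l^2)\Big|=|k_p-k_q|(k_p+k_q)<2K^{-d}\cdot\tfrac72K<8K^{1-d},$$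
and $p_i\ne q_i$ for some $i$. With the other $\alpha_l$ fixed, the set of such $\alpha_i$ is contained in an interval of length $16K^{1-d}/|p_i^2-q_i^2|$.

**Step 2: averaging.** Summing over $i$ and over all pairs,
$$\int_{Q_0}M_K\,d\alpha\le CK^{1-d}L^{2(d-1)}\sum_{1\le s\ne t\le L}\frac1{|s-t|(s+t)}\le CK^{d-1}(1+\log K)^2,$$
since the sum is at most $\sum_{s\le L}\frac1s\sum_{1\le r\le L}\frac2r$. (Here $C$ depends on $\beta_0,\gamma_0,d$.)

**Step 3: Borel–Cantelli.** By Markov's inequality $|\{\alpha\in Q_0:M_K>K^d\}|\le CK^{-1}(1+\log K)^2$, which is summable over $K=2^j$. $\square$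

*Proof of Theorem 3(i).* **Step 1: counting points.** Fix $\alpha$ as in Lemma 10. For large $K=2^j$, $cK^d\le\#P_K\le CK^d$: the upper bound follows from $p_i\le CK$, the lower one because the shell $\frac54K\le k_p\le\frac74K$ contains, in the positive orthant of $p$-space, a cube of side $cK$.

**Step 2: a second-moment bound.** Let $0<\delta\le K^{-d}$, $\mathcal N=\sum_{p\in P_K}1_{(k_p-\delta,k_p+\delta)}$ and $U_\delta=\{\mathcal N>0\}$, which lies in $[K,2K]$ for large $K$. Then $\int\mathcal N=2\delta\,\#P_K\ge c\delta K^d$. Two of the intervals meet only if $|k_p-k_q|<2\delta\le2K^{-d}$, so $\int\mathcal N^2\le2\delta(\#P_K+M_K)\le C\delta K^d$. By Cauchy–Schwarz, $|U_\delta|\ge(\int\mathcal N)^2/\int\mathcal N^2\ge c\,\delta K^d$.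

**Step 3: conclusion.** Put $C_4:=c_1$. Given $\lambda\ge C_4K^d$, take $\delta=c_1/\lambda\le K^{-d}$. For $K$ large, $\delta\le\delta_0$ and $k_p\ge K_1$ for $p\in P_K$. Lemma 9 gives $\|S_k^{-1}\|\ge c_1/|k-k_p|>\lambda$ for $k\in U_\delta$ outside a null set (the finitely many $k\in[K,2K]$ with $k^2\in\mathrm{spec}\,H_-$). So the measure is at least $cK^d/\lambda$. $\square$

*Proof of Theorem 3(ii).* **Step 1: one block.** For $k\in[K,2K]$, $K=2^j$ large, $C'k^dh(k)\le\lambda_K:=K^d\max\{2^dC'h(2K),C_4\}$, and $\lambda_K\ge C_4K^d$. By (i), the set in question has measure in $[K,2K]$ at least $cK^d/\lambda_K=c/\max\{2^dC'h(2K),C_4\}$.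

**Step 2: divergence.** Since $\int_{2^j}^{2^{j+1}}\frac{dk}{k\,h(k)}\le\frac{\log2}{h(2^j)}$, the series $\sum_j1/h(2^j)$ diverges. Hence $\sum_j1/\max\{2^dC'h(2^{j+1}),C_4\}$ diverges: this is clear if $h$ is bounded, and otherwise $2^dC'h(2^{j+1})$ is eventually the maximum. The dyadic intervals have disjoint interiors, so the total measure is infinite. $\blacksquare$
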